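# Irreducible interval orders: infinitely many in every dimension from three on

## Seven intervals that need three linear orders

Take three long intervals on the real line,
$$a=[1,4],\qquad b=[2,5],\qquad c=[3,6],$$
and four short intervals $s_i=[i-0.1,\,i+0.1]$ for $i=1,2,5,6$. Order these seven intervals by "lies entirely to the left of". The short intervals form a chain $s_1<s_2<s_5<s_6$. Moreover $s_1<b$, $s_1<c$, $s_2<c$, and $a<s_5$, $a<s_6$, $b<s_6$. The pairs that meet, and are therefore incomparable, are these nine:
$$a\parallel s_1,\; a\parallel s_2,\; b\parallel s_2,\; b\parallel s_5,\; c\parallel s_5,\; c\parallel s_6,\; a\parallel b,\; a\parallel c,\; b\parallel c .$$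
Call this partially ordered set $R$.

How many linear orders are needed so that their intersection is $R$? Each of them must extend $R$, and each incomparable pair $u\parallel v$ must be *reversed*: in one of the linear orders $u$ is above $v$, and in another one $v$ is above $u$.

**Two linear orders are not enough.** Suppose $L_1,L_2$ suffice. Then for each incomparable pair $u\parallel v$, the element $u$ is above $v$ in exactly one of the two. The following rule is the engine.

$$\text{If } u\parallel v,\ u\parallel w \text{ and } v<w,\text{ then } u \text{ is above } v \text{ in the same } L_i \text{ in which } u \text{ is above } w. \tag{1}$$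

Indeed, if $u$ is above $w$ in $L_i$, then it is above $v$ in $L_i$, because $w$ is above $v$ there. Each of the two events happens in exactly one of $L_1,L_2$, so they happen in the same one.

Let $L_\alpha$ be the order in which $a$ is above $s_1$. Since $s_1<b$ and $s_1<c$, rule (1) says that $a$ is above $b$ and above $c$ in $L_\alpha$. Let $L_\beta$ be the order in which $b$ is above $s_2$. Since $s_2<c$ and $s_2<s_5$, in $L_\beta$ the element $b$ is above $c$ and above $s_5$; since $a<s_5$, it is also above $a$ in $L_\beta$. Let $L_\gamma$ be the order in which $c$ is above $s_6$. Since $a<s_6$ and $b<s_6$, in $L_\gamma$ the element $c$ is above $a$ and above $b$. Now $\alpha=\beta$ would put $a$ above $b$ and $b$ above $a$ in the same order; likewise $\alpha\ne\gamma$ and $\beta\neq\gamma$. Three distinct indices do not fit into $\{1,2\}$.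

**Three are enough.** Writing linear orders from bottom to top, take
$$(s_1,b,s_2,c,a,s_5,s_6),\qquad (a,s_1,s_2,c,s_5,b,s_6),\qquad (a,s_1,b,s_2,s_5,s_6,c).$$
All three extend $R$. In the first, $a$ is above $s_1,s_2,b,c$, and in the second it is below them. In the second, $b$ is above $s_2,s_5,c$, and in the first it is below them. In the third, $c$ is above $s_5,s_6$, and in the first it is below them. That covers the nine pairs.

**Every element matters.** Remove one element, and two linear orders suffice:
$$\begin{aligned}
\text{without } s_1:&\quad (s_2,c,a,s_5,b,s_6), &&(b,a,s_2,s_5,s_6,c);\\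
\text{without } s_2:&\quad (s_1,c,b,a,s_5,s_6), &&(a,s_1,s_5,b,s_6,c);\\
\text{without } a:&\quad (s_1,s_2,c,s_5,b,s_6), &&(s_1,b,s_2,s_5,s_6,c);\\
\text{without } b:&\quad (s_1,s_2,c,a,s_5,s_6), &&(a,s_1,s_2,s_5,s_6,c).
\end{aligned}$$
In each line both sequences extend the order, and every surviving pair from the list of nine appears in both directions. The reflection $x\mapsto 7-x$ of the line exchanges $a$ with $c$ and $s_i$ with $s_{7-i}$, fixes $b$, and reverses the order. So the cases without $s_6$, $s_5$, $c$ follow from those without $s_1$, $s_2$, $a$ by reflecting and reading the sequences backwards.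

So $R$ is a minimal obstruction to being an intersection of two linear orders, and it consists of intervals. What made it work is a triangle: $a,b,c$ pairwise cut into each other, and they wanted three different "colors". One is led to ask how many such minimal obstructions there are, and what happens with more than two linear orders.

## Interval orders, dimension and irreducibility

All posets are finite.

**Definition (interval order).** A poset $\mathbf P=(X,P)$ is an *interval order* if there is a 1-1 function assigning to each $x\in X$ a closed interval $[a_x,b_x]$ of $\mathbb R$ with $a_x<b_x$, so that $x<y$ in $P$ if and only if $b_x<a_y$ in $\mathbb R$.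

**Definition (dimension).** The *dimension* $\dim(\mathbf P)$ is the minimum number of linear orders on $X$ whose intersection is $P$.

**Definition (irreducible).** $\mathbf P$ is *$t$-irreducible* if $\dim(\mathbf P)=t$ but every proper subposet (the restriction of $P$ to a proper subset of $X$) has dimension less than $t$.

Restricting linear orders to a subset shows that the dimension of a subposet is at most that of the whole. Hence in the last definition it suffices to look at the removal of single elements, and the first section shows that $R$ is a $3$-irreducible interval order.

The problem, from "Interval Orders and Shift Graphs" (http://publicatio.bibl.u-szeged.hu/5937/1/102893.pdf), asks: for each $t\ge3$, how many non-isomorphic $t$-irreducible interval orders are there?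

**Theorem 1.** For every $t\ge 3$ there are infinitely many (exactly $\aleph_0$) pairwise non-isomorphic $t$-irreducible interval orders.

From now on $t\ge 3$ is fixed, $K=t-1\ge2$, and $[K]=\{1,\dots,K\}$.

## Realizers and three standard facts

A *$K$-realizer* of $P$ is a sequence $(L_1,\dots,L_K)$ of linear extensions of $P$, repetition allowed, with intersection $P$. Equivalently, the $L_c$ are linear extensions and every incomparable pair is reversed. Since a shorter list can be padded by repetition, $\dim P\le K$ if and only if a $K$-realizer exists. We call the indices $c\in[K]$ *colors*.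

**Fact 2.** Subposets of interval orders are interval orders. Every interval order has a representation in which all endpoints are distinct.

*Proof.* The first claim is clear. For the second, replace each $[a_x,b_x]$ by $[a_x-\varepsilon_x,\,b_x+\varepsilon_x']$ with sufficiently small positive $\varepsilon_x,\varepsilon'_x$, chosen so that all new endpoints are distinct. If $b_x<a_y$, this survives a small enough change. If $b_x\ge a_y$, then $b_x+\varepsilon_x'>a_y-\varepsilon_y$. So the order is unchanged. $\square$

**Fact 3 (Hiraguchi).** If $|P|\ge 2$, then $\dim P\le\dim(P-x)+1$ for every element $x$.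

*Proof.* Let $L_1,\dots,L_k$, $k\ge1$, realize $P-x$. Let $D,U,I$ be the sets of elements below, above and incomparable to $x$. Every element of $D$ is less than every element of $U$, so for $i<k$ we can insert $x$ into $L_i$ above $D$ and below $U$. Replace $L_k$ by the two orders (bottom to top)
$$L'=(L_k|_D,\;x,\;L_k|_{I\cup U}),\qquad L''=(L_k|_{D\cup I},\;x,\;L_k|_U).$$
These are linear extensions because $D$ is a down-set and $U$ is an up-set. The element $x$ is below all of $I$ in $L'$ and above all of $I$ in $L''$. Now let $y\parallel z$ be elements of $P-x$ with $y$ above $z$ in $L_k$. This can fail in $L'$ only if $y\in D$ and $z\notin D$. It can fail in $L''$ only if $z\in U$ and $y\notin U$. If it failed in both, then $y\in D$ and $z\in U$, so $y<z$, which is false. So every incomparable pair is still reversed by the $k+1$ orders. $\square$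

**Fact 4.** There is an interval order of dimension greater than $K$.

*Proof.* Take all intervals $[i,j]$ with integers $1\le i<j\le N$. Suppose there is a $K$-realizer. For each triple $i<j<k$ the intervals $[i,j]$ and $[j,k]$ share the point $j$, so they are incomparable; color the triple by some $c$ such that $[i,j]$ is above $[j,k]$ in $L_c$. For $N$ large, Ramsey's theorem gives $i<j<k<l$ all of whose triples have the same color $c$. In $L_c$ the interval $[i,j]$ is above $[j,k]$, and $[j,k]$ is above $[k,l]$. But $[i,j]<[k,l]$, a contradiction. $\square$

## Touchers, overlap graphs and odd cycles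

The short intervals of the first example sat at endpoints of long intervals. Let us make this systematic.

**Definition (touchers).** Let $\mathcal A$ be a finite family of intervals $e=[a_e,b_e]$, the *mains*, with all endpoints distinct. Around each endpoint $p$ of a main put a tiny closed interval centered at $p$, all these being pairwise disjoint. It is called $\lambda_e$ if $p=a_e$ and $\rho_e$ if $p=b_e$; these are the *touchers*. Let $E(\mathcal A)$ be the interval order of all mains and touchers.

A toucher of $e$ meets $e$. A main $g\ne e$ meets the toucher at an endpoint $p$ of $e$ if and only if $p\in g$: otherwise an endpoint of $g$ would lie in that toucher, whereas it lies in its own, disjoint toucher. So, up to isomorphism, $E(\mathcal A)$ does not depend on the widths of the touchers. Always $\lambda_e\parallel e\parallel\rho_e$ and $\lambda_e<\rho_e$. For example, $R$ is the subposet of $E(\{a,b,c\})$ obtained by omitting $\lambda_c$ (at $3$) and $\rho_a$ (at $4$).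

**Definition (overlap graph).** Two intervals *overlap* if they intersect and neither contains the other. The overlap graph $G(\mathcal F)$ of a finite family $\mathcal F$ has vertex set $\mathcal F$ and an edge for each overlapping pair. For intervals with distinct endpoints, overlapping means $a_e<a_f<b_e<b_f$ after possibly exchanging $e$ and $f$. For instance, $[1,4]$ and $[2,5]$ overlap, while $[1,4]$ and $[2,3]$ do not.

There is a natural way to write down linear extensions of $E(\mathcal A)$: decide for each main and each color whether the main sits *low*, at its left endpoint, or *high*, at its right endpoint.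

**Lemma 5.** For each $e\in\mathcal A$ let $H_e$ be a nonempty proper subset of $[K]$, such that $H_e\not\subseteq H_f$ whenever $a_e<a_f<b_e<b_f$. Then $\dim E(\mathcal A)\le K$.

*Proof.* For each color $c$ run through the endpoints from left to right and write down elements from bottom to top. At $a_e$ write $e,\lambda_e$ if $c\notin H_e$, and only $\lambda_e$ if $c\in H_e$. At $b_e$ write only $\rho_e$ if $c\notin H_e$, and $\rho_e,e$ if $c\in H_e$. Call the result $L_c$.

*Linear extension.* Every element is written at a point that it contains. So if $u<v$, then $u$ is written at a point to the left of the point of $v$, hence below $v$.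

*Reversals.* Let $r\in e$ be an endpoint of some main, possibly of $e$ itself. Then $e$ is above the toucher at $r$ exactly in the $L_c$ with $c\in H_e$, and both cases occur. If $f\subset e$, then $f$ is written strictly between $a_e$ and $b_e$, so again $e$ is above $f$ exactly for $c\in H_e$. Finally let $a_e<a_f<b_e<b_f$. For $c\in H_f$ the main $f$ is written at $b_f$, above $e$. For $c\in H_e\setminus H_f$, which exists, $e$ is written at $b_e$ and $f$ at $a_f<b_e$, so $e$ is above $f$. Touchers are pairwise comparable, so there are no further incomparable pairs. $\square$

**Lemma 6.** $\dim E(\mathcal A)\le2$ if and only if $G(\mathcal A)$ is $2$-colorable.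

*Proof.* If $\gamma$ is a proper coloring with colors $1,2$, apply Lemma 5 with $K=2$ and $H_e=\{\gamma(e)\}$. Conversely, let $(L_1,L_2)$ be a $2$-realizer. Since $\lambda_e<\rho_e$ and $e$ is incomparable to both, rule (1) gives a color $\gamma(e)$ such that $e$ is above $\lambda_e$, and above $\rho_e$, exactly in $L_{\gamma(e)}$. Let $a_e<a_f<b_e<b_f$. As $\lambda_e<f$, rule (1) applied to $u=e$ says that $e$ is above $f$ in $L_{\gamma(e)}$. As $e<\rho_f$, rule (1) applied to $u=f$ says that $f$ is above $e$ in $L_{\gamma(f)}$. Hence $\gamma(e)\ne\gamma(f)$. $\square$

For $t=3$ the triangle can now be replaced by longer odd cycles. The five intervals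
$$[0,3],\quad [2,5],\quad [4,7],\quad [6,9],\quad [1,8]$$
overlap in a $5$-cycle: consecutive ones in this list overlap, $[1,8]$ overlaps $[0,3]$ and $[6,9]$, it contains $[2,5]$ and $[4,7]$, and the remaining pairs are disjoint. So $E$ of this family has dimension greater than $2$. If we drop one main together with its touchers, a path remains, and the dimension is at most $2$. So any subposet of dimension greater than $2$ contains an element belonging to each of the five mains and has at least five elements. With longer odd cycles, minimal subposets of dimension greater than $2$ are forced to be arbitrarily large, and by Fact 3 they are $3$-irreducible. That is the shape of the argument for every $t$. The task is to find the substitute for Lemma 6.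

## Four pairwise overlapping intervals and three linear orders

The obvious guess is that $\dim E(\mathcal A)\le K$ if and only if $G(\mathcal A)$ is $K$-colorable, for every $K$. It fails at $K=3$. Take
$$[1,5],\quad[2,6],\quad[3,7],\quad[4,8]$$
with the sets $\{1,2\},\ \{1,3\},\ \{2,3\},\ \{1\}$ in this order. No set in this list is contained in a later one, so Lemma 5 gives $\dim E\le3$. But the overlap graph is the complete graph on four vertices, which is not $3$-colorable.

The failure pinpoints what $K=2$ gave us for free. With two linear orders, each main is high in exactly one color, by rule (1). With three, a main may be high in two colors, and two overlapping mains only need incomparable sets of colors, not disjoint ones.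

So we want a device that forces each long interval $x$ to be high in only one color. Suppose that a tiny cluster of intervals sits around the left end of $x$, and that in $L_c$ some member $g$ of the cluster is above $x$. Everything that lies entirely to the right of the cluster is greater than $g$, hence above $x$ in $L_c$: the interval $x$ is *pinned low* in color $c$. We want a cluster that pins $x$ in at least $K-1$ colors in every realizer and yet allows us to choose which color stays free.

Where could such a cluster come from? Fix a family $\mathcal A$ and add one more interval $X$ that ends far to the right, with a movable left endpoint. At some position the total dimension exceeds $K$. Move the left endpoint to the right until the dimension first drops to $K$ for good. Just before the drop, each of the $K$ colors must be blocked by some main of $\mathcal A$. One step of the motion changes the situation at only one main, so $K-1$ blockers survive, and it will turn out that they pin $X$. The next section describes "blocked" exactly; the one after it carries out the motion.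

## Gaps and the sets $T_e$

Let $\mathcal A$ be as in the definition of touchers, and $M=2|\mathcal A|$. The complement of the union of the $M$ touchers consists of open *gaps* $G_0,\dots,G_M$, numbered from left to right; no endpoint of a main lies in a gap. So every element of $E(\mathcal A)$ lies entirely left of $G_h$, or entirely right of $G_h$, or spans it. Let $D_h$, $U_h$, $Z_h$ be the corresponding three sets. They partition $E(\mathcal A)$, every element of $U_h$ is greater than every element of $D_h$, and
$$Z_h=\{e\in\mathcal A:\ a_e<G_h<b_e\}$$
consists of mains only.

**Definition (the sets $T_e$).** For a $K$-realizer $\mathcal L=(L_c)$ of $E(\mathcal A)$ and $e\in Z_h$ put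
$$T_e(\mathcal L,h)=\{c\in[K]:\ e\text{ is above every element of }D_h\text{ in }L_c\}.$$

*Example.* Let $K=2$ and $\mathcal A=\{a,b\}$ with $a=[1,4]$, $b=[2,5]$. The touchers, in order, are $\lambda_a,\lambda_b,\rho_a,\rho_b$ at $1,2,4,5$. For the gap $G_2$ between $2$ and $4$ we have $D_2=\{\lambda_a,\lambda_b\}$, $Z_2=\{a,b\}$, $U_2=\{\rho_a,\rho_b\}$. For $G_3$, between $4$ and $5$, we have $D_3=\{\lambda_a,\lambda_b,a,\rho_a\}$, $Z_3=\{b\}$, $U_3=\{\rho_b\}$. The construction of Lemma 5 with $H_a=\{1\}$, $H_b=\{2\}$ gives the $2$-realizer
$$L_1=(\lambda_a,b,\lambda_b,\rho_a,a,\rho_b),\qquad L_2=(a,\lambda_a,\lambda_b,\rho_a,\rho_b,b).$$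
Here $T_a(\mathcal L,2)=\{1\}$, $T_b(\mathcal L,2)=\{2\}$ and $T_b(\mathcal L,3)=\{2\}$. In fact, for every $2$-realizer, with the coloring $\gamma$ from the proof of Lemma 6, $T_a(\mathcal L,2)=\{\gamma(a)\}$ and $T_b(\mathcal L,2)=\{\gamma(b)\}$: by rule (1), $a$ is above $\lambda_a$ and $\lambda_b$ in the same order, while $b$ is above $\lambda_a$ always and above $\lambda_b$ exactly in $L_{\gamma(b)}$. And $\gamma(a)\ne\gamma(b)$.

**Lemma 7.** $\emptyset\ne T_e(\mathcal L,h)\ne[K]$ for all $e\in Z_h$.

*Proof.* As $e\parallel\rho_e$, in some $L_c$ the element $e$ is above $\rho_e$. Since $\rho_e\in U_h$ is greater than all of $D_h$, this gives $c\in T_e(\mathcal L,h)$. As $e\parallel\lambda_e$, in some $L_d$ the element $e$ is below $\lambda_e\in D_h$, so $d\notin T_e(\mathcal L,h)$. $\square$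

In particular, if $Z_h\neq\emptyset$ then $D_h\ne\emptyset$, since it contains some $\lambda_e$.

Now add the interval with the movable left endpoint. Fix $\beta$ to the right of all points of $E(\mathcal A)$. For $0\le h\le M$ let $X_h=[a,\beta]$ with $a\in G_h$, $a<\beta$, and let $Q_h=E(\mathcal A\cup\{X_h\})$, where the touchers of $X_h$ are so tiny that $\lambda_{X_h}\subset G_h$ and $\rho_{X_h}$ lies right of all of $E(\mathcal A)$. Up to isomorphism $Q_h$ depends only on $h$.

**Lemma 8.** $\dim Q_h\le K$ if and only if there are a $K$-realizer $\mathcal L$ of $E(\mathcal A)$ and a color $\kappa\in[K]$ with $T_e(\mathcal L,h)\ne\{\kappa\}$ for all $e\in Z_h$.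

In words: $X_h$ needs a color $\kappa$ in which it is high, and a main $e$ with $T_e=\{\kappa\}$ blocks that color. In the example above, both colors are blocked at $G_2$ for every $2$-realizer, so $\dim Q_2>2$; this is the triangle again. At $G_3$ only one color is blocked, so $\dim Q_3\le2$.

*Proof.* Write $X=X_h$, $\lambda=\lambda_X$, $\rho=\rho_X$.

**From a realizer of $Q_h$ to $\mathcal L$ and $\kappa$.** The purpose of this step is to see why a blocking main is fatal. Let $(L_c)$ be a $K$-realizer of $Q_h$ and $\mathcal L$ its restriction to $E(\mathcal A)$. As $X\parallel\rho$, choose $\kappa$ with $X$ above $\rho$ in $L_\kappa$. Since $\rho$ is greater than all of $E(\mathcal A)$, the element $X$ is above all of $E(\mathcal A)$ in $L_\kappa$. Let $e\in Z_h$. Then $e\parallel X$, so $e$ is above $X$ in some $L_d$, and $d\ne\kappa$. Since $X$ is greater than all of $D_h$, we get $d\in T_e(\mathcal L,h)$. So $T_e(\mathcal L,h)\ne\{\kappa\}$.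

**From $\mathcal L$ and $\kappa$ to a realizer of $Q_h$.** This step inserts $X,\lambda,\rho$ into the given orders, with $X$ high in color $\kappa$ only. In each $L_c$ insert $\lambda$ immediately above the highest element of $D_h$, or at the bottom if $D_h=\emptyset$. If $c\ne\kappa$, insert $X$ immediately below $\lambda$ and put $\rho$ on top. If $c=\kappa$, put $\rho$ and then $X$ on top, so that $X$ is the highest element.

*These are linear extensions.* The elements below $X$ in $Q_h$ are those of $D_h$, and no element is above $X$. The elements below $\lambda$ are those of $D_h$, and those above $\lambda$ are $U_h\cup\{\rho\}$; in each $L_c$ all of $U_h$ is above all of $D_h$, hence above the inserted $\lambda$. Finally, $\rho$ is greater than everything except $X$. All these relations are respected.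

*All new incomparable pairs are reversed.* Write $T_e=T_e(\mathcal L,h)$. For $e\in Z_h$, the set $D_h$ is nonempty, and $e$ is above the inserted $\lambda$ in $L_c$ iff $e$ is above the highest element of $D_h$, iff $c\in T_e$. For $c\ne\kappa$ the same holds with $X$ in place of $\lambda$. The new incomparable pairs are the following.

- $(\lambda,e)$ with $e\in Z_h$: $e$ is above $\lambda$ for $c\in T_e\ne\emptyset$, and $\lambda$ is above $e$ for $c\notin T_e$, where $T_e\ne[K]$ (Lemma 7).
- $(X,e)$ with $e\in Z_h$: $X$ is above in $L_\kappa$; $e$ is above in $L_c$ for $c\in T_e\setminus\{\kappa\}$, which is nonempty since $\emptyset\ne T_e\ne\{\kappa\}$.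
- $(X,u)$ with $u\in U_h$: $X$ is above in $L_\kappa$; $u$ is above in all other orders, and these exist since $K\ge2$.
- $(X,\lambda)$ and $(X,\rho)$: $X$ is above in $L_\kappa$ and below in the others. $\square$

## Sweeping a left endpoint until the dimension drops

**Proposition 9.** There are a family $\mathcal A$ and an index $k$ such that, with $X=X_k$ and $Q=Q_k$:

(i) there are a $K$-realizer $\mathcal L$ of $E(\mathcal A)$ and $\kappa\in[K]$ with $T_e(\mathcal L,k)\ne\{\kappa\}$ for all $e\in Z_k$; by permuting the $L_c$, the color $\kappa$ may be prescribed;

(ii) in every $K$-realizer $(L_c)$ of $Q$ there are at least $K-1$ indices $c$ for which some element of $\mathcal A$ is above $X$ in $L_c$.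

*Proof.* **Step 1: find a family on the edge.** We need $\mathcal A$ with $\dim E(\mathcal A)\le K$ such that some $Q_h$ has dimension greater than $K$. By Facts 4 and 2 take a family $e_1,\dots,e_N$ with distinct endpoints whose poset has dimension greater than $K$, indexed by increasing right endpoints. Let $\mathcal A_i=\{e_1,\dots,e_i\}$. The poset $E(\mathcal A_1)$ consists of $\lambda<\rho$ and an element incomparable to both, so its dimension is $2\le K$. On the other hand $\dim E(\mathcal A_N)>K$, as $E(\mathcal A_N)$ contains the poset of the mains. So there is $i\ge2$ with
$$\dim E(\mathcal A_{i-1})\le K<\dim E(\mathcal A_i).$$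
Put $\mathcal A=\mathcal A_{i-1}$ and $\beta=b_{e_i}$. For tiny touchers, $\beta$ is right of everything in $E(\mathcal A)$, because $e_i$ has the largest right endpoint in $\mathcal A_i$, and $a_{e_i}$ lies in some gap $G_{h_0}$ of $\mathcal A$. Then $E(\mathcal A_i)\cong Q_{h_0}$, so $\dim Q_{h_0}>K$.

**Step 2: choose $k$ at the last drop.** We have $Z_M=\emptyset$ and $\dim E(\mathcal A)\le K$, so the condition in Lemma 8 holds vacuously and $\dim Q_M\le K$. Let $h$ be the largest index with $\dim Q_h>K$. Then $h<M$. Put $k=h+1$. Now $\dim Q_k\le K$, and (i) holds by Lemma 8. Exactly one toucher separates $G_h$ from $G_k$.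

**Step 3: the separating toucher is not a left toucher.** This step rules out the case in which $Z$ grows. Suppose that the toucher is $\lambda_e$. Then $Z_k=Z_h\cup\{e\}$ and $D_k=D_h\cup\{\lambda_e\}$. Take $\mathcal L,\kappa$ as in (i). For $g\in Z_h$ we have $g\in Z_k$ and, since $D_h\subseteq D_k$, also $T_g(\mathcal L,h)\supseteq T_g(\mathcal L,k)$. The latter set is nonempty and different from $\{\kappa\}$, so it contains a color $\ne\kappa$. Hence $T_g(\mathcal L,h)\ne\{\kappa\}$ for all $g\in Z_h$, and Lemma 8 gives $\dim Q_h\le K$, a contradiction.

**Step 4: surviving blockers pin $X$.** This step proves (ii). By Step 3 the separating toucher is some $\rho_f$, so $Z_h=Z_k\cup\{f\}$ and $D_k=D_h\cup\{f,\rho_f\}$. Let $(L_c)$ be a $K$-realizer of $Q=Q_k$, and $\mathcal L$ its restriction to $E(\mathcal A)$. As $\dim Q_h>K$, Lemma 8 says that no color can serve as $\kappa$ for this $\mathcal L$ at $h$. So for each $c\in[K]$ there is $g_c\in Z_h$ with $T_{g_c}(\mathcal L,h)=\{c\}$. The mains $g_c$ are distinct, so $g_c\ne f$, i.e. $g_c\in Z_k$, for all but at most one $c$. For such $c$ we have $g_c\parallel X$, so $g_c$ is above $X$ in some $L_d$. Since $X$ is greater than all of $D_k\supseteq D_h$,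 it follows that $d\in T_{g_c}(\mathcal L,h)=\{c\}$. So $d=c$, and $g_c$ is above $X$ in $L_c$. $\square$

*Example.* Let $K=2$, $\mathcal A=\{a,b\}$ as before, and $\beta=6$. We saw $\dim Q_2>2$ and $\dim Q_3\le 2$, and $\dim Q_4\le2$ since $Z_4=\emptyset$. So $h=2$, $k=3$, the separating toucher is $\rho_a$ (thus $f=a$), and the gadget consists of $a=[1,4]$, $b=[2,5]$, $X=[4.5,6]$ and their six touchers. The surviving blocker is $b$.

Fix $\mathcal A,k,X,Q$ from Proposition 9, depending only on $K$, and let $s=|Q|$.

## Coloring an overlap graph by linear extensions

We now attach a copy of the gadget to every interval of a family: the cluster $E(\mathcal A)$ is shrunk to fit near the left endpoint, and $X$ is stretched to reach the right endpoint.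

**Definition (the order $P_K(\mathcal F)$).** Let $\mathcal F=\{J_1,\dots,J_n\}$, $J_j=[p_j,q_j]$, with $2n$ distinct endpoints. Choose pairwise disjoint small open intervals, the *windows* $\omega_j\ni p_j$ and $\omega_j'\ni q_j$. By an increasing affine map place a copy of $E(\mathcal A)$, of $\lambda_X$ and of the left endpoint of $X$ in $\omega_j$. This gives $\mathcal A^j$, $E(\mathcal A^j)$ and $\lambda^j$. Let $x^j$ be the interval from that left endpoint to $q_j$, and let $\rho^j\subset\omega_j'$ be a tiny closed interval centered at $q_j$. Then $P_K(\mathcal F)$ is the interval order of all these intervals, $1\le j\le n$.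

The elements with index $j$ form a copy of $Q$, with $x^j,\lambda^j,\rho^j$ in the roles of $X,\lambda_X,\rho_X$. So $P_K(\mathcal F)$ has $sn$ elements; with the gadget of the last example, $P_2(\mathcal F)$ has $9n$. For $\mathcal F'\subseteq\mathcal F$, the poset $P_K(\mathcal F')$ is the subposet of elements with indices from $\mathcal F'$.

**Theorem 10.** $\dim P_K(\mathcal F)\le K$ if and only if $G(\mathcal F)$ is $K$-colorable.

*Proof of "only if".* Let $(L_c)$ be a $K$-realizer of $P_K(\mathcal F)$.

**Step 1: each $x^j$ has exactly one free color.** This step defines the coloring. Let $C_j$ be the set of colors $c$ for which some $g\in\mathcal A^j$ is above $x^j$ in $L_c$. By Proposition 9(ii), applied to the restriction to the copy of $Q$, $|C_j|\ge K-1$. Since $x^j\parallel\rho^j$, there is $d$ with $x^j$ above $\rho^j$ in $L_d$. For any such $d$ we have $d\notin C_j$, because $g<\rho^j$ for all $g\in\mathcal A^j$. Hence $[K]\setminus C_j=\{\gamma(j)\}$ for some $\gamma(j)$, and $x^j$ is above $\rho^j$ in $L_{\gamma(j)}$.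

**Step 2: $\gamma$ is proper.** Suppose $p_i<p_j<q_i<q_j$. Then $x^i\parallel x^j$, so $x^i$ is above $x^j$ in some $L_d$. For every $g\in\mathcal A^i$ we have $g<x^j$, because the window $\omega_i$ is left of $\omega_j$. So in $L_d$ no $g\in\mathcal A^i$ is above $x^i$. Thus $d\notin C_i$, i.e. $d=\gamma(i)$. If also $\gamma(j)=d$, then in $L_d$ the element $x^i$ is above $x^j$, which is above $\rho^j$. But $x^i<\rho^j$, since $q_i<q_j$. This contradiction shows $\gamma(i)\ne\gamma(j)$.

*Proof of "if".* Let $\gamma$ be a proper $K$-coloring of $G(\mathcal F)$.

**Step 3: write down the orders.** We imitate Lemma 5, with $x^j$ high in color $\gamma(j)$ only. Let $D^j,Z^j,U^j$ be the sets of elements of $E(\mathcal A^j)$ to the left of, spanning, and to the right of the gap containing the left endpoint of $x^j$. By Proposition 9(i) choose a $K$-realizer $\mathcal L^j=(L_c^j)$ of $E(\mathcal A^j)$ with $T_e\ne\{\gamma(j)\}$ for all $e\in Z^j$, where $T_e$ is taken with respect to $\mathcal L^j$ and this gap. For $c\in[K]$ define *blocks*: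

- Block at $p_j$: the order $L_c^j$ with $\lambda^j$ inserted immediately above the highest element of $D^j$ (at the bottom if $D^j=\emptyset$). If $c\neq\gamma(j)$, also insert $x^j$ immediately below $\lambda^j$.
- Block at $q_j$: $(\rho^j,x^j)$, with $x^j$ higher, if $c=\gamma(j)$; just $\rho^j$ if $c\ne\gamma(j)$.

Let $L_c$ be the concatenation, from bottom to top, of these $2n$ blocks in the order of the points $p_j,q_j$ on the line. Each element occurs exactly once.

**Step 4: each $L_c$ is a linear extension.** Let $u<v$. Every element meets the window of its block. If $u$ and $v$ are in different blocks, then, since $u$ is entirely left of $v$ and the windows are disjoint intervals, the window of $u$ is left of that of $v$. So $u$ is below $v$. If both are in the block at $p_j$, the relation is within $E(\mathcal A^j)$, or is one of $D^j<\lambda^j<U^j$, or is $D^j<x^j$. It is respected, since $\lambda^j$, and $x^j$ if present, are placed directly above the highest element of $D^j$, and $U^j$ is above $D^j$ in $L^j_c$. The block at $q_j$ contains no comparable pair.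

**Step 5: list the incomparable pairs.** The purpose is to be sure that nothing is overlooked in Step 6. For $i\neq j$, elements of $E(\mathcal A^i)\cup\{\lambda^i\}$ and of $E(\mathcal A^j)\cup\{\lambda^j\}$ lie in disjoint windows and are comparable. Each $\rho^j$ is alone in its window except for intervals $x^i$; it is incomparable only to $x^j$ and to those $x^i$ with $p_i<q_j<q_i$. For $i\ne j$, $x^i$ is incomparable to an element of $E(\mathcal A^j)\cup\{\lambda^j\}$ iff $p_i<p_j<q_i$, and incomparable to $x^j$ iff $J_i\cap J_j\neq\emptyset$. Within index $j$ the pairs are those of $Q$, as in Lemma 8.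

**Step 6: every incomparable pair is reversed.** Up to exchanging $i$ and $j$, the pairs are as follows.

1. Both in $E(\mathcal A^j)$: reversed by $\mathcal L^j$.
2. $\lambda^j$ and $e\in Z^j$: for $c\in T_e\ne\emptyset$, $e$ is above $\lambda^j$; for $c\notin T_e$, where $T_e\neq[K]$, $\lambda^j$ is above $e$.
3. $x^j$ and $e\in Z^j$: $x^j$ is above in $L_{\gamma(j)}$, being in the block at $q_j$; $e$ is above in $L_c$ for $c\in T_e\setminus\{\gamma(j)\}$, which is nonempty since $\emptyset\ne T_e\neq\{\gamma(j)\}$.
4. $x^j$ and $w\in U^j\cup\{\lambda^j,\rho^j\}$: $x^j$ is above in $L_{\gamma(j)}$ and below in $L_c$ for $c\ne\gamma(j)$.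
5. $x^i$ and $w\in E(\mathcal A^j)\cup\{\lambda^j\}$ with $p_i<p_j<q_i$, or $x^i$ and $w=\rho^j$ with $j\ne i$, $p_i<q_j<q_i$: $x^i$ is above in $L_{\gamma(i)}$, where it is in the block at $q_i$, and below in every other $L_c$, where it is in the block at $p_i$.
6. $x^i,x^j$ with $p_i<p_j<q_j<q_i$: for the same reason $x^i$ is above in $L_{\gamma(i)}$ and below in all other $L_c$.
7. $x^i,x^j$ with $p_i<p_j<q_i<q_j$: in $L_{\gamma(j)}$, $x^j$ is in the block at $q_j$, so it is above $x^i$. In $L_{\gamma(i)}$, as $\gamma(i)\neq\gamma(j)$, $x^i$ is in the block at $q_i$ and $x^j$ is in the block at $p_j<q_i$, so $x^i$ is above $x^j$.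

So $(L_c)$ is a $K$-realizer of $P_K(\mathcal F)$. $\square$

Properness of $\gamma$ was used only in item 7, and there it is exactly what is needed.

## Powers of cycles as overlap graphs

By Theorem 10 we now need overlap graphs that are not $K$-colorable, but in which every small set of vertices induces a $K$-colorable subgraph. For $K=2$ these were odd cycles. In general we use $C_n^{K-1}$, the $(K-1)$-st power of the cycle $C_n$: its vertices are the elements of $\mathbb Z_n$, and $i,j$ are adjacent iff $j-i\in\{\pm1,\dots,\pm(K-1)\}$ mod $n$. Let $m\ge2$ and
$$n=Km+1 .$$

**Realizing $C_n^{K-1}$ by intervals.** This step produces a family $\mathcal F_n$ with $G(\mathcal F_n)=C_n^{K-1}$. On a circle with points $0,1,\dots,2n-1$ (mod $2n$) let chord $i\in\mathbb Z_n$ join $2i$ and $2i+2K-1$. Each chord has one even and one odd endpoint, and all $2n$ endpoints are distinct. The open arc from $2i$ to $2i+2K-1$ contains the points $2i+1,\dots,2i+2K-2$. Its even points are the even endpoints of exactly the chords $i+1,\dots,i+K-1$. Its odd points $2i+1,2i+3,\dots,2i+2K-3$ are the odd endpoints of exactly the chords $i-K+1,\dots,i-1$. As $n\ge 2K-1$, these two index sets are disjoint. Two chords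 cross iff exactly one endpoint of the second lies in a given open arc cut off by the first. So chords $i,j$ cross iff $j-i\in\{\pm1,\dots,\pm(K-1)\}$ mod $n$.

Now cut the circle between $2n-1$ and $0$, and replace each chord by the interval in $[0,2n-1]$ with the same endpoints. Two chords cross iff their endpoints alternate. For intervals $[a,b]$ and $[c,d]$ with distinct endpoints and $a<c$, alternation means $a<c<b<d$, i.e. the intervals overlap. So the resulting family $\mathcal F_n$ has $G(\mathcal F_n)=C_n^{K-1}$.

For $K=2$, $m=2$ this is the family of five intervals seen earlier. For $K=3$, $m=2$, $n=7$ it is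
$$[0,5],\ [2,7],\ [4,9],\ [6,11],\ [8,13],\ [1,10],\ [3,12],$$
with overlap graph $C_7^2$. For instance, $[1,10]$ (chord $5$) contains $[2,7]$ and $[4,9]$, and overlaps the other four.

**Lemma 11.** Let $n=Km+1$ with $m\ge2$.

(a) $C_n^{K-1}$ is not $K$-colorable.

(b) Deleting $K-1$ cyclically consecutive vertices from $C_n^{K-1}$ leaves a $K$-colorable graph.

(c) A set $S\subseteq\mathbb Z_n$ with fewer than $n/(K-1)$ elements misses $K-1$ cyclically consecutive indices.

*Proof.* (a) In an independent set with $r\ge2$ elements, the $r$ gaps between cyclically consecutive elements are each at least $K$ and sum to $n$. So $r\le\lfloor n/K\rfloor=m$. Hence $K$ independent sets cover at most $Km<n$ vertices.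

(b) Relabel cyclically so that the vertices $0,\dots,n-K$ remain, and color $i$ by $i\bmod K$. For remaining $i<j$ we have $j-i\le n-K$, so $n-(j-i)\ge K$. Hence adjacency means $1\le j-i\le K-1$, and then the colors differ.

(c) This is clear if $S=\emptyset$. If $|S|=r\ge1$, the $r$ gaps between cyclically consecutive elements of $S$ sum to $n>r(K-1)$ (there is one gap, equal to $n$, if $r=1$). So some gap is at least $K$, and the at least $K-1$ indices strictly inside it are missed. $\square$

In $C_7^2$, for instance, independent sets have at most two elements, three of them cover at most six of the seven vertices, and any three indices miss two consecutive ones.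

## Minimal subposets of $P_K(\mathcal F_n)$

*Proof of Theorem 1.* **Step 1: the large poset has dimension greater than $K$.** This is Theorem 10 with Lemma 11(a): $G(\mathcal F_n)$ is not $K$-colorable, so $\dim P_K(\mathcal F_n)>K$.

**Step 2: small subposets have dimension at most $K$.** Let $Y$ be a subposet with $|Y|<n/(K-1)$. The set of indices of elements of $Y$ has fewer than $n/(K-1)$ members, so by Lemma 11(c) it misses $K-1$ cyclically consecutive indices. Let $\mathcal F'\subseteq\mathcal F_n$ consist of the intervals with the remaining indices. Then $Y\subseteq P_K(\mathcal F')$, and $G(\mathcal F')$ is $K$-colorable by Lemma 11(b). By Theorem 10, $\dim Y\le K$.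

**Step 3: extract an irreducible subposet.** Let $Y_n$ be an inclusion-minimal subposet of $P_K(\mathcal F_n)$ with dimension greater than $K$; it exists by Step 1. Its proper subposets have dimension at most $K=t-1$. It has at least two elements, so by Fact 3 its dimension is at most $K+1$, hence $\dim Y_n=K+1=t$. Thus $Y_n$ is $t$-irreducible, and it is an interval order by Fact 2. Note that Fact 3 is what controls the dimension from above; no bound on $\dim P_K(\mathcal F_n)$ itself is needed.

**Step 4: the sizes are unbounded.** By Step 2, $|Y_n|\ge n/(K-1)$, and $|P_K(\mathcal F_n)|=sn$, so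
$$\frac{n}{t-2}\le|Y_n|\le s\,n .$$
Letting $m\to\infty$ in $n=Km+1$, the sizes $|Y_n|$ are unbounded, so infinitely many of the $Y_n$ are pairwise non-isomorphic. Since there are only countably many finite posets up to isomorphism, the number of $t$-irreducible interval orders is exactly $\aleph_0$, for each $t\ge3$. $\blacksquare$

**Corollary 12.** For all $t\ge3$ and $N$ there is an interval order of dimension exactly $t$ all of whose subposets with at most $N$ elements have dimension at most $t-1$. Hence no finite list of forbidden subposets characterizes the interval orders of dimension at most $t-1$ among all interval orders.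

*Proof.* Take $Y_n$ with $n/(t-2)>N$. It has more than $N$ elements, so its subposets with at most $N$ elements are proper and have dimension at most $t-1$.

For the second statement, suppose that a finite list did characterize them: an interval order has dimension at most $t-1$ iff it contains no member of the list. Let $N$ be at least the size of every member, and take $Y_n$ as above. As $\dim Y_n=t$, it contains some member $F$ of the list. Then $F$ is an interval order with at most $N$ elements, so $\dim F\le t-1$. But $F$ contains the list member $F$, so its dimension should exceed $t-1$, a contradiction. $\square$
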